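\title{Strict submultiplicativity of tensor rank for the product of a matrix and a 3-tensor}

\begin{abstract}
The tensor rank of a product $\psi\otimes\phi$, taken with no legs joined, is at most the product of the ranks. We show that the inequality can be strict when $\psi$ is a matrix and $\phi$ has order three: for an explicit $\phi\in\mathbb C^7\otimes\mathbb C^5\otimes\mathbb C^5$ of rank $9$, the $5$-tensor $I_2\otimes\phi$ has rank $17$. The rank of $\phi$ would drop by one if a certain number $\alpha$ were a sum of numbers $p_i$ with $p_i^2=p_i$; after tensoring with $I_2$ the $p_i$ may be replaced by non-commuting idempotent matrices. The same family contains a tensor of rank $13$ whose product with $I_2$ has rank $24$, and it shows that the deficit is unbounded for a fixed $\phi$. In the other direction, $\mathrm R(I_2\otimes\phi)\ge \mathrm R(\phi)+2$ for every tensor $\phi$ of rank at least two.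
\end{abstract}

\section{The question and the results}\label{sec:intro}

All vector spaces are finite-dimensional and complex. A \emph{tensor of order $k$} is an element $\phi$ of $V_1\otimes\cdots\otimes V_k$, and the factors $V_i$ are its \emph{legs}. The \emph{tensor rank} $\mathrm R(\phi)$ is the least $r$ such that $\phi$ is a sum of $r$ \emph{elementary} tensors $v_1\otimes\cdots\otimes v_k$. For $k=2$ we identify $u\otimes v$ with the matrix $uv^{T}$; then $\mathrm R$ is the rank of matrices.

We use throughout that rank is \emph{monotone}. A linear map applied to one leg, a linear map $V_i\otimes V_j\to U$ that merges two legs into one, and a linear functional that removes a leg (a \emph{contraction}) all send elementary tensors to elementary tensors, so none of them increases the rank. An injective map has a left inverse, so applying it to a leg preserves the rank. In particular, rank is unchanged by invertible maps on the legs and by enlarging the legs. It is also unchanged by permuting them.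

For $\psi\in V_1\otimes\cdots\otimes V_k$ and $\phi\in W_1\otimes\cdots\otimes W_l$, we regard $\psi\otimes\phi$ as a tensor of order $k+l$ in $V_1\otimes\cdots\otimes V_k\otimes W_1\otimes\cdots\otimes W_l$, with no legs joined. Multiplying out optimal decompositions of $\psi$ and $\phi$ gives
\begin{equation}\label{eq:sub}
\mathrm R(\psi\otimes\phi)\le\mathrm R(\psi)\,\mathrm R(\phi).
\end{equation}
Strict inequality means that two tensors living on disjoint sets of legs are cheaper to decompose together than separately. In the simplest cases this does not happen. If $\psi=v_1\otimes\cdots\otimes v_k\neq0$, contracting with functionals $f_i$ such that $f_i(v_i)=1$ turns $\psi\otimes\phi$ into $\phi$, so \eqref{eq:sub} is an equality. If $\psi$ and $\phi$ are matrices, merging legs $1,3$ and legs $2,4$ turns $\psi\otimes\phi$ into the Kronecker product of the two matrices, whose rank is the product of the ranks, so \eqref{eq:sub} is again an equality. Two further facts are known; they locate the question, and our proofs do not use them.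
\begin{enumerate}
\item[(i)] If $\psi\in\mathbb C^d\otimes\mathbb C^d$ is a matrix and $\phi\in\mathbb C^2\otimes\mathbb C^n\otimes\mathbb C^m$ is a matrix pencil, then \eqref{eq:sub} is an equality.
\item[(ii)] For $W=e_1\otimes e_1\otimes e_2+e_1\otimes e_2\otimes e_1+e_2\otimes e_1\otimes e_1\in(\mathbb C^2)^{\otimes3}$, the $6$-tensor $W\otimes W$ satisfies $\mathrm R(W\otimes W)\le8<9=\mathrm R(W)^2$.
\end{enumerate}
So strict inequality occurs in order $6$. In order at most $5$, both factors must have rank at least $2$, hence order at least $2$, and they cannot both be matrices. What remains is a matrix times a $3$-tensor, and by (i) each leg of the $3$-tensor must have dimension at least $3$. The following question is posed as open in \cite{TEPQS}.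

\begin{quote}
Do there exist $d\ge2$, $d_1,d_2,d_3\ge3$, a matrix $\psi\in\mathbb C^d\otimes\mathbb C^d$ and a tensor $\phi\in\mathbb C^{d_1}\otimes\mathbb C^{d_2}\otimes\mathbb C^{d_3}$ such that $\mathrm R(\psi\otimes\phi)<\mathrm R(\psi)\,\mathrm R(\phi)$?
\end{quote}

Let $I_d=\sum_{l=1}^d e_l\otimes e_l$ be the identity matrix. A matrix $\psi$ of rank $\rho$ is $\sum_{l=1}^\rho u_l\otimes v_l$ with $u_1,\dots,u_\rho$ independent and $v_1,\dots,v_\rho$ independent, so it is the image of $I_\rho$ under injective maps on the two legs. Therefore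
\begin{equation}\label{eq:reduce}
\mathrm R(\psi\otimes\phi)=\mathrm R(I_\rho\otimes\phi)\qquad\text{whenever }\mathrm R(\psi)=\rho .
\end{equation}
The tensor $I_d\otimes\phi=\sum_l e_l\otimes e_l\otimes\phi$ consists of $d$ copies of $\phi$, each carrying its own label $e_l\otimes e_l$. One might guess that labeled copies have to be decomposed one at a time, as they do for matrices and pencils. The guess is wrong, and the answer to the question is yes.

\subsection*{The tensors $\phi_{\ell,\alpha}$}
Fix an integer $\ell\ge1$ and $\alpha\in\mathbb C$, and put $n=2\ell+1$. Index the rows and columns of $n\times n$ matrices by $0,1,1',\dots,\ell,\ell'$, let $E_{pq}$ be the matrix units, and put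
\[
T=\alpha E_{00}+\sum_{i=1}^{\ell}E_{ii},\qquad J_i=E_{00}+E_{ii}+E_{i'i'}\quad(1\le i\le \ell).
\]
Let $C_i(x,y,z)$ be the $n\times n$ matrix that vanishes outside the rows and columns $0,i,i'$ and is the circulant matrix
\[
\begin{pmatrix}x&y&z\\ z&x&y\\ y&z&x\end{pmatrix}
\]
on them, and let $\mathcal L_i$ be the three-dimensional space of all $C_i(x,y,z)$. Number the indices $0,i,i'$ as $0,1,2$, put $\omega=e^{2\pi\sqrt{-1}/3}$, and for $k=0,1,2$ let $m_{i,k}$ be the matrix supported on these rows and columns with $(p,q)$ entry $\frac13\omega^{k(p-q)}$. These matrices have three properties: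
\begin{equation}\label{eq:m}
\operatorname{rank}m_{i,k}=1,\qquad m_{i,0},m_{i,1},m_{i,2}\text{ is a basis of }\mathcal L_i,\qquad \sum_{k=0}^2m_{i,k}=J_i .
\end{equation}
Indeed, the entry factors as $\omega^{kp}\cdot\frac13\omega^{-kq}$, which gives rank one. It depends only on $p-q$ modulo $3$, so $m_{i,k}\in\mathcal L_i$, and the columns with $q=0$, namely $\frac13(1,\omega^k,\omega^{2k})^T$, are independent because they form a Vandermonde matrix with distinct nodes $1,\omega,\omega^2$. Finally, $\frac13\sum_k\omega^{k(p-q)}$ is $1$ for $p=q$ and $0$ otherwise. Let $A=\mathbb C^{3\ell+1}$ have basis $a_0$, $a_{i,k}$, and define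
\[
\phi_{\ell,\alpha}=a_0\otimes T+\sum_{i=1}^{\ell}\sum_{k=0}^{2}a_{i,k}\otimes m_{i,k}\ \in\ \mathbb C^{3\ell+1}\otimes\mathbb C^{2\ell+1}\otimes\mathbb C^{2\ell+1}.
\]
The matrices $T$ and $m_{i,k}$ are the \emph{slices} of $\phi_{\ell,\alpha}$.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $\phi=\phi_{2,-1}\in\mathbb C^7\otimes\mathbb C^5\otimes\mathbb C^5$. Then $\mathrm R(\phi)=9$ and
\[
\mathrm R(I_2\otimes\phi)=17<18=\mathrm R(I_2)\,\mathrm R(\phi).
\]
\end{theorem}

This is the case $\alpha=-1$, $\rho=2$ of part (a) of the next theorem.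

\begin{theorem}\label{thm:family}
\begin{enumerate}
\item[(a)] Let $\alpha\notin\{0,1,2\}$. Then $\mathrm R(\phi_{2,\alpha})=9$, and for every matrix $\psi$ of rank $\rho\ge2$,
\[
\mathrm R(\psi\otimes\phi_{2,\alpha})\le8\rho+\lceil\rho/2\rceil<9\rho .
\]
For $\rho=2$ the value is exactly $17$. Thus for $\psi\ne0$ the inequality \eqref{eq:sub} for $\psi\otimes\phi_{2,\alpha}$ is strict if and only if $\mathrm R(\psi)\ge2$.
\item[(b)] Let $\alpha\in\{0,1,2\}$. Then $\mathrm R(\phi_{2,\alpha})=8$ and $\mathrm R(I_2\otimes\phi_{2,\alpha})=16$. Hence, for $\alpha\in\mathbb C$, we have $\mathrm R(I_2\otimes\phi_{2,\alpha})<2\,\mathrm R(\phi_{2,\alpha})$ if and only if $\alpha\notin\{0,1,2\}$.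
\item[(c)] The tensor $\phi_{3,3/2}\in\mathbb C^{10}\otimes\mathbb C^7\otimes\mathbb C^7$ has rank $13$, and for every matrix $\psi$ of rank $\rho\ge2$,
\[
\mathrm R(\psi\otimes\phi_{3,3/2})\le12\rho+(\rho\bmod2)<13\rho .
\]
For $\rho=2$ the value is exactly $24$, so the ratio of the two sides of \eqref{eq:sub} is $24/26=12/13$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:dims}
For all $d\ge2$, $d_1\ge7$, $d_2,d_3\ge5$, and for all permutations of $d_1,d_2,d_3$, there are $\psi\in\mathbb C^d\otimes\mathbb C^d$ and $\phi\in\mathbb C^{d_1}\otimes\mathbb C^{d_2}\otimes\mathbb C^{d_3}$ with $\mathrm R(\psi\otimes\phi)<\mathrm R(\psi)\mathrm R(\phi)$. The deficit $\mathrm R(\psi)\mathrm R(\phi)-\mathrm R(\psi\otimes\phi)$ is unbounded, already for a fixed $\phi$.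
\end{corollary}

In the other direction, there is a general limit on the saving. Monotonicity gives $\mathrm R(I_2\otimes\phi)\ge\mathrm R(\phi)$; the argument behind the exact values $17$, $16$ and $24$ improves this by two.

\begin{theorem}\label{thm:lower}
For every tensor $\phi$, of any order, with $\mathrm R(\phi)\ge2$, we have $\mathrm R(I_2\otimes\phi)\ge\mathrm R(\phi)+2$.
\end{theorem}

Section~\ref{sec:idea} writes $I_2\otimes\phi_{2,-1}$ as a sum of $17$ elementary tensors and explains the design of the family. Section~\ref{sec:subst} reduces the rank of $I_d\otimes\phi_{\ell,\alpha}$ to the rank of certain $4$-tensors, and Section~\ref{sec:rank} uses the case $d=1$ to compute $\mathrm R(\phi_{\ell,\alpha})$. These three sections already answer the question. Section~\ref{sec:upper} contains the general upper bounds, and Section~\ref{sec:lower} the lower bounds for $d=2$ and the end of the proofs.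

\section{Matrix coefficients and a decomposition with 17 terms}\label{sec:idea}

We write tensors in $(\mathbb C^d\otimes\mathbb C^d)\otimes A\otimes(\mathbb C^n\otimes\mathbb C^n)$ as sums of terms $X\otimes a\otimes M$, where $X$ is a $d\times d$ matrix on legs $1,2$, $a$ is a vector on leg $3$, and $M$ is an $n\times n$ matrix on legs $4,5$. We abbreviate $I_d$ to $I$ when $d$ is understood.

\subsection*{Where a saving can come from}
Let $\phi$ be any tensor, and consider expressions
\begin{equation}\label{eq:coef}
I_d\otimes\phi=\sum_sX_s\otimes t_s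
\end{equation}
with $d\times d$ matrices $X_s$ and elementary tensors $t_s$. Splitting each $X_s$ into rank-one matrices shows that $\mathrm R(I_d\otimes\phi)\le\sum_s\operatorname{rank}X_s$, and an optimal decomposition is of the form \eqref{eq:coef} with all $X_s$ of rank one. So $\mathrm R(I_d\otimes\phi)$ is the least \emph{cost} $\sum_s\operatorname{rank}X_s$ of a decomposition of $\phi$ in which the scalar coefficients have become matrices.

\begin{lemma}\label{lem:triang}
If the matrices $X_s$ in \eqref{eq:coef} are simultaneously triangularizable, then $\sum_s\operatorname{rank}X_s\ge d\,\mathrm R(\phi)$.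
\end{lemma}

\begin{proof}
Conjugation fixes $I_d$ and preserves ranks, so we may assume that all $X_s$ are upper triangular. The $(l,l)$ entry of \eqref{eq:coef} reads $\phi=\sum_s(X_s)_{ll}\,t_s$, so for each $l$ at least $\mathrm R(\phi)$ indices $s$ have $(X_s)_{ll}\neq0$. The rank of a triangular matrix is at least the number of its nonzero diagonal entries, because the principal submatrix on these positions is triangular with nonzero diagonal. Counting the pairs $(s,l)$ with $(X_s)_{ll}\ne0$ in two ways gives the claim.
\end{proof}

Commuting complex matrices are simultaneously triangularizable, so a saving needs coefficients that do not commute. We therefore look for a tensor whose rank is governed by a system of equations that has no solution in numbers and comes closer to a solution in non-commuting matrices.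

\subsection*{Scalar coefficients}
Take $\ell=2$, $\alpha=-1$ and $\phi=\phi_{2,-1}$. Here $T=\operatorname{diag}(-1,1,0,1,0)$ has rank $3$ and the six matrices $m_{i,k}$ have rank one, so $\mathrm R(\phi)\le 9$. There is some freedom in this decomposition. Since $\sum_km_{i,k}=J_i$, for all numbers $p_1,p_2$,
\[
\phi=a_0\otimes(T-p_1J_1-p_2J_2)+\sum_{i,k}(a_{i,k}+p_ia_0)\otimes m_{i,k}.
\]
The second sum still has six elementary terms: subtracting multiples of $J_i$ from $T$ is free. The price of the first term is the rank of
\[
T-p_1J_1-p_2J_2=\operatorname{diag}(\alpha-p_1-p_2,\ 1-p_1,\ -p_1,\ 1-p_2,\ -p_2).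
\]
At least one of $1-p_i$ and $-p_i$ is nonzero, and exactly one is nonzero only if $p_i^2=p_i$. To reach rank $2$ we would need
\begin{equation}\label{eq:system}
p_1^2=p_1,\qquad p_2^2=p_2,\qquad p_1+p_2=\alpha ,
\end{equation}
which has no solution in numbers for $\alpha=-1$.

\subsection*{Matrix coefficients}
Now tensor with $I=I_2$ and replace $p_i$ by a $2\times2$ matrix $P_i$ with $P_i^2=P_i$. For an idempotent $d\times d$ matrix $P$, the space $\mathbb C^d$ is the direct sum of the images of $P$ and $I-P$; thus $P$ is diagonalizable and $\operatorname{rank}P+\operatorname{rank}(I-P)=d$. A $2\times2$ matrix with trace $1$ and determinant $0$ is idempotent by the Cayley--Hamilton theorem, and then $P$ and $I-P$ both have rank one. For each pair $(i,k)$,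
\[
I\otimes a_{i,k}=(I-P_i)\otimes a_{i,k}+P_i\otimes(a_{i,k}+a_0)-P_i\otimes a_0 .
\]
Tensor this with $m_{i,k}$ and sum over $i,k$. The last terms add up to $-\sum_iP_i\otimes a_0\otimes J_i$; we combine them with $I\otimes a_0\otimes T$ and collect the coefficient of each diagonal matrix unit:
\begin{equation}\label{eq:17}
\begin{aligned}
I\otimes\phi={}&\sum_{i,k}\Big[(I-P_i)\otimes a_{i,k}\otimes m_{i,k}+P_i\otimes(a_{i,k}+a_0)\otimes m_{i,k}\Big]\\
&+\sum_{i}\Big[(I-P_i)\otimes a_0\otimes E_{ii}-P_i\otimes a_0\otimes E_{i'i'}\Big]\\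
&+(\alpha I-P_1-P_2)\otimes a_0\otimes E_{00}.
\end{aligned}
\end{equation}
The first line costs $6\cdot2=12$ and the second costs $2\cdot2=4$. If $P_1$ and $P_2$ commute, they can be triangularized together with diagonal entries in $\{0,1\}$, so $-I-P_1-P_2$ is invertible and the total is $18$, as Lemma~\ref{lem:triang} predicts once we know that $\mathrm R(\phi)=9$. Take instead
\[
P_1=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad P_2=\begin{pmatrix}4&4\\-3&-3\end{pmatrix},
\]
both of trace $1$ and determinant $0$. Writing $uv^T$ as $u\otimes v$, the five coefficient matrices in \eqref{eq:17} are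
\[
P_1=e_1\otimes e_1,\quad I-P_1=e_2\otimes e_2,\quad P_2=\tbinom{4}{-3}\otimes\tbinom11,\quad I-P_2=\tbinom{-1}{1}\otimes\tbinom34,
\]
\[
-I-P_1-P_2=\begin{pmatrix}-6&-4\\3&2\end{pmatrix}=\tbinom{-2}{1}\otimes\tbinom32 .
\]
All five have rank one, so \eqref{eq:17} is a sum of $12+4+1=17$ elementary tensors. The third equation of \eqref{eq:system} now holds on a line in $\mathbb C^2$, and this saves one term.

\subsection*{Why circulant matrices}
It remains to see that $\mathrm R(\phi)$ is really $9$, and this dictates the choice of the slices $m_{i,k}$. They must have rank one and their span must contain $J_i$, so that subtracting $J_i$ is free. Their span must also contain nothing else that lowers the rank of $T$. The matrix units $E_{00},E_{ii},E_{i'i'}$ meet the first requirement and fail the second, since $T$ lies in their span. In $\mathcal L_i$, by contrast, the only diagonal matrices are the multiples of $J_i$, and Lemma~\ref{lem:q} below shows that the off-diagonal parameters $y,z$ do not help.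

\section{Removing the circulant slices}\label{sec:subst}

The $3\ell$ rank-one slices $m_{i,k}$ should account for $3\ell d$ terms in any decomposition of $I_d\otimes\phi_{\ell,\alpha}$, and what is left should be $I_d\otimes T$, modified by these slices. For a family $Y=(Y_{i,k})$ of $3\ell$ matrices of size $d\times d$, define the $4$-tensor
\[
\Theta_Y=I_d\otimes T+\sum_{i,k}Y_{i,k}\otimes m_{i,k}\ \in\ \mathbb C^d\otimes\mathbb C^d\otimes\mathbb C^n\otimes\mathbb C^n .
\]

\begin{lemma}\label{lem:indep}
The $3\ell$ matrices $m_{i,k}$ are linearly independent.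
\end{lemma}

\begin{proof}
By \eqref{eq:m} it suffices to show that $\sum_iC_i(x_i,y_i,z_i)=0$ forces all parameters to vanish. The supports of different summands share only the position $(0,0)$, so the entries $(i,i)$, $(i',0)$, $(i,0)$ of the sum are $x_i$, $y_i$, $z_i$.
\end{proof}

\begin{proposition}\label{prop:subst}
Let $d\ge1$.
\begin{enumerate}
\item[(a)] If every $Y_{i,k}$ is diagonalizable, then $\mathrm R(I_d\otimes\phi_{\ell,\alpha})\le3\ell d+\mathrm R(\Theta_Y)$.
\item[(b)] There is a family $Y$ with $\mathrm R(I_d\otimes\phi_{\ell,\alpha})\ge3\ell d+\mathrm R(\Theta_Y)$.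
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Adding and subtracting $\sum_{i,k} Y_{i,k}\otimes a_0\otimes m_{i,k}$ gives
\[
I\otimes\phi_{\ell,\alpha}=\Big[I\otimes a_0\otimes T+\sum_{i,k}Y_{i,k}\otimes a_0\otimes m_{i,k}\Big]+\sum_{i,k}\big(I\otimes a_{i,k}-Y_{i,k}\otimes a_0\big)\otimes m_{i,k}.
\]
The bracket is $\Theta_Y$ with the vector $a_0$ inserted as a third leg, so its rank is $\mathrm R(\Theta_Y)$. A diagonalizable matrix is $Y_{i,k}=\sum_{j=1}^d\lambda_j\Pi_j$ with rank-one matrices $\Pi_j$ that sum to $I$ (the projections onto the vectors of an eigenbasis). Then $I\otimes a_{i,k}-Y_{i,k}\otimes a_0=\sum_j\Pi_j\otimes(a_{i,k}-\lambda_ja_0)$, a sum of $d$ elementary tensors. Each of the $3\ell$ pairs $(i,k)$ therefore costs at most $d$.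

(b) We use a substitution argument: choose terms of an optimal decomposition and annihilate them by a linear map that does little damage to the tensor. A map on leg $3$ alone can annihilate only about $3\ell$ terms. To annihilate $3\ell d$ terms we merge legs $1$ and $3$; the price is that the coefficients of the $m_{i,k}$ that survive are matrices rather than numbers.

Let $r=\mathrm R(I\otimes\phi_{\ell,\alpha})$ and $I\otimes\phi_{\ell,\alpha}=\sum_{s=1}^ru_s\otimes v_s\otimes g_s\otimes b_s\otimes c_s$. Put $w_s=u_s\otimes g_s\in\mathbb C^d\otimes A$. With legs $1$ and $3$ written together in front,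
\begin{equation}\label{eq:merged}
\sum_sw_s\otimes v_s\otimes b_s\otimes c_s=\sum_l(e_l\otimes a_0)\otimes e_l\otimes T+\sum_{l,i,k}(e_l\otimes a_{i,k})\otimes e_l\otimes m_{i,k}.
\end{equation}
Let $A_1\subset A$ be the span of the $a_{i,k}$, and let $\pi:\mathbb C^d\otimes A\to\mathbb C^d\otimes A_1$ be the projection with kernel $\mathbb C^d\otimes a_0$. Applying $\pi$ to \eqref{eq:merged} gives
\[
\sum_s\pi(w_s)\otimes(v_s\otimes b_s\otimes c_s)=\sum_{l,i,k}(e_l\otimes a_{i,k})\otimes(e_l\otimes m_{i,k}).
\]
By Lemma~\ref{lem:indep} the $3\ell d$ tensors $e_l\otimes m_{i,k}$ are independent. Contracting the second factor with a functional that is $1$ on one of them and $0$ on the others expresses the corresponding $e_l\otimes a_{i,k}$ as a combination of the $\pi(w_s)$. So the $\pi(w_s)$ span $\mathbb C^d\otimes A_1$, and there is a set $\Sigma$ of $3\ell d$ indices such that $\pi(w_s)$, $s\in\Sigma$, is a basis. Let $N$ be the span of the $w_s$, $s\in\Sigma$. Then $\pi$ maps $N$ isomorphically onto $\mathbb C^d\otimes A_1$, so $N$ is a complement of $\ker\pi=\mathbb C^d\otimes a_0$.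 Let $\varrho:\mathbb C^d\otimes A\to\mathbb C^d$ be the linear map with kernel $N$ and $\varrho(e\otimes a_0)=e$. The map $e\mapsto\varrho(e\otimes a_{i,k})$ is linear; call its matrix $Y_{i,k}$. Apply $\varrho$ to \eqref{eq:merged}. On the left the terms with $s\in\Sigma$ vanish. On the right we obtain $\Theta_Y$, because $\sum_lY_{i,k}e_l\otimes e_l=\sum_l Y_{i,k}e_le_l^T=Y_{i,k}$. Hence
\[
\Theta_Y=\sum_{s\notin\Sigma}\varrho(w_s)\otimes v_s\otimes b_s\otimes c_s ,
\]
and $\mathrm R(\Theta_Y)\le r-3\ell d$.
\end{proof}

We have no control over the family $Y$ in (b), so a lower bound for $\mathrm R(I_d\otimes\phi_{\ell,\alpha})$ requires a lower bound for $\mathrm R(\Theta_Y)$ that holds for all $Y$.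

\section{The rank of $\phi_{\ell,\alpha}$}\label{sec:rank}

For $d=1$ the $Y_{i,k}$ are numbers, $\Theta_Y$ is a matrix, and by \eqref{eq:m} it runs through the affine space $T+\sum_i\mathcal L_i$. Let
\[
q_{\ell,\alpha}=\min\Big\{\operatorname{rank}M:\ M\in T+\textstyle\sum_i\mathcal L_i\Big\}.
\]
An element $M=T+\sum_iC_i(x_i,y_i,z_i)$ has the shape of an arrow; for $\ell=2$,
\[
M=\left(\begin{array}{c|cc|cc}
\alpha+x_1+x_2&y_1&z_1&y_2&z_2\\ \hline
z_1&1+x_1&y_1&0&0\\
y_1&z_1&x_1&0&0\\ \hline
z_2&0&0&1+x_2&y_2\\
y_2&0&0&z_2&x_2
\end{array}\right).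
\]
We use that a block triangular matrix satisfies $\operatorname{rank}\left(\begin{smallmatrix}K&0\\ *&D\end{smallmatrix}\right)\ge\operatorname{rank}K+\operatorname{rank}D$: invertible square submatrices of $K$ and $D$ of maximal size combine to a block triangular invertible submatrix.

\begin{lemma}\label{lem:q}
We have $q_{\ell,\alpha}=\ell+1$ if $\alpha\notin\{0,1,\dots,\ell\}$, and $q_{\ell,\alpha}=\ell$ if $\alpha\in\{0,1,\dots,\ell\}$.
\end{lemma}

\begin{proof}
Let $M=T+\sum_iC_i(x_i,y_i,z_i)$. Deleting row $0$ and column $0$ leaves the direct sum of the blocks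
\[
D_i=\begin{pmatrix}1+x_i&y_i\\ z_i&x_i\end{pmatrix}.
\]
Each $D_i$ is nonzero because its diagonal entries differ by $1$. Hence $\operatorname{rank}M\ge\sum_i\operatorname{rank}D_i\ge\ell$.

Suppose that $\operatorname{rank}M=\ell$; we show that $\alpha\in\{0,\dots,\ell\}$. The condition $\operatorname{rank}D_j=1$ alone is one equation in three unknowns and does not force $M$ to be diagonal, so we also use row $0$ and column $0$, one at a time. Fix $j$ and write $x,y,z$ for $x_j,y_j,z_j$. Let $K$ be the submatrix of $M$ in rows $j,j'$ and columns $0,j,j'$, and let $K'$ be the submatrix in rows $0,j,j'$ and columns $j,j'$: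
\[
K=\begin{pmatrix}z&1+x&y\\ y&z&x\end{pmatrix},\qquad K'=\begin{pmatrix}y&z\\ 1+x&y\\ z&x\end{pmatrix}.
\]
Delete row $0$ of $M$, and list rows $j,j'$ first and columns $0,j,j'$ first. The result is
\[
\begin{pmatrix}K&0\\ *&\bigoplus_{i\ne j}D_i\end{pmatrix},
\]
so $\ell\ge\operatorname{rank}K+\sum_{i\ne j}\operatorname{rank}D_i\ge\operatorname{rank}K+\ell-1$, that is, $\operatorname{rank}K\le1$. Deleting column $0$ instead, and listing rows $0,j,j'$ and columns $j,j'$ first, gives a matrix with $K'$ in the upper left corner, $\bigoplus_{i\neq j}D_i$ in the lower right corner and zero in the lower left corner; the same inequality for the transpose gives $\operatorname{rank}K'\le1$. All $2\times2$ minors of $K$ and $K'$ therefore vanish. The first two columns of $K$ give $z^2=y(1+x)$, and the first and third rows of $K'$ give $z^2=xy$. Subtracting, $y=0$, and then $z=0$. The last two columns of $K$ give $x(1+x)=yz=0$, so $x\in\{0,-1\}$.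

This holds for every $j$. So $M$ is diagonal, each $D_i=\operatorname{diag}(1+x_i,x_i)$ has exactly one nonzero entry, and the remaining entry is $\alpha+\sum_ix_i$. Since $\operatorname{rank}M=\ell$, this entry vanishes, and $\alpha=-\sum_ix_i\in\{0,\dots,\ell\}$.

Consequently $q_{\ell,\alpha}\ge\ell+1$ if $\alpha\notin\{0,\dots,\ell\}$, and equality holds because $\alpha\ne0$ gives $\operatorname{rank}T=\ell+1$. If $\alpha\in\{0,\dots,\ell\}$, then $T-\sum_{i\le\alpha}J_i=-\sum_{i\le\alpha}E_{i'i'}+\sum_{i>\alpha}E_{ii}$ has rank $\ell$.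
\end{proof}

\begin{proposition}\label{prop:rank}
$\mathrm R(\phi_{\ell,\alpha})=3\ell+q_{\ell,\alpha}$. Thus $\mathrm R(\phi_{\ell,\alpha})=4\ell+1$ if $\alpha\notin\{0,\dots,\ell\}$, and $\mathrm R(\phi_{\ell,\alpha})=4\ell$ otherwise.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:subst} with $d=1$, where $I_1\otimes\phi_{\ell,\alpha}$ has the same rank as $\phi_{\ell,\alpha}$. Every $1\times1$ matrix is diagonal, so part (a) with a minimizing $Y$ gives the upper bound, and part (b) gives the lower bound. The values come from Lemma~\ref{lem:q}.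
\end{proof}

In particular $\mathrm R(\phi_{2,-1})=9$. Together with the decomposition \eqref{eq:17} this gives $\mathrm R(I_2\otimes\phi_{2,-1})\le17<18$ and answers the question of Section~\ref{sec:intro}.

\section{Upper bounds from idempotent matrices}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Let $P_1,\dots,P_\ell$ be idempotent $d\times d$ matrices. Then
\[
\mathrm R(I_d\otimes\phi_{\ell,\alpha})\le4\ell d+\operatorname{rank}\Big(\alpha I-\sum_iP_i\Big).
\]
\end{proposition}

\begin{proof}
Take $Y_{i,k}=-P_i$, which is diagonalizable. By \eqref{eq:m},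
\[
\Theta_Y=I\otimes T-\sum_iP_i\otimes J_i=\Big(\alpha I-\sum_iP_i\Big)\otimes E_{00}+\sum_i\Big[(I-P_i)\otimes E_{ii}-P_i\otimes E_{i'i'}\Big].
\]
Each bracket costs $\operatorname{rank}(I-P_i)+\operatorname{rank}P_i=d$, so $\mathrm R(\Theta_Y)\le\operatorname{rank}(\alpha I-\sum_iP_i)+\ell d$. Proposition~\ref{prop:subst}(a) adds $3\ell d$.
\end{proof}

For $\alpha\notin\{0,\dots,\ell\}$ the product of the ranks is $4\ell d+d$. So Proposition~\ref{prop:upper} gives a strict inequality as soon as $\alpha$ is an eigenvalue of $\sum_iP_i$, and the deficit is at least the dimension of the eigenspace. For commuting $P_i$ the eigenvalues of the sum lie in $\{0,\dots,\ell\}$, by simultaneous triangularization. This excludes $\ell=1$, and it prevents $P_1+P_2=\alpha I$ for $\ell=2$, since that equation makes $P_1$ and $P_2$ commute.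

\subsection*{Two idempotents}
For $\tau\in\mathbb C$ let
\[
P_1=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad P_2=\begin{pmatrix}\tau&\tau\\1-\tau&1-\tau\end{pmatrix}.
\]
Both have trace $1$ and determinant $0$. The sum $P_1+P_2$ has trace $2$ and determinant $(1+\tau)(1-\tau)-\tau(1-\tau)=1-\tau$, so
\[
\det(\alpha I-P_1-P_2)=\alpha^2-2\alpha+1-\tau=(\alpha-1)^2-\tau .
\]
With $\tau=(\alpha-1)^2$ the matrix $\alpha I-P_1-P_2$ has rank at most $1$; the choice in Section~\ref{sec:idea} is $\tau=4$. The excluded values $\alpha\in\{0,1,2\}$ are those with $\tau\in\{0,1\}$, and these are exactly the $\tau$ for which $P_1,P_2$ are simultaneously triangularizable: the invariant lines of $P_1$ are the coordinate axes, and those of $P_2$ are spanned by $(\tau,1-\tau)^T$ and $(1,-1)^T$.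

For $\rho\ge2$, form block diagonal $\rho\times\rho$ idempotents from $\lfloor\rho/2\rfloor$ copies of these blocks, with an additional $1\times1$ block $0$ in both if $\rho$ is odd. Each block contributes at most $1$ to the rank of $\alpha I-P_1-P_2$, and there are $\lceil\rho/2\rceil$ blocks. Proposition~\ref{prop:upper} gives
\begin{equation}\label{eq:up2}
\mathrm R(I_\rho\otimes\phi_{2,\alpha})\le8\rho+\lceil\rho/2\rceil .
\end{equation}

\subsection*{Three idempotents}
With three idempotents the last term can vanish altogether. Let
\[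
P_j=\frac12\begin{pmatrix}1+\cos\frac{2\pi j}3&\sin\frac{2\pi j}3\\[2pt] \sin\frac{2\pi j}3&1-\cos\frac{2\pi j}3\end{pmatrix},\qquad j=1,2,3,
\]
the orthogonal projections onto the lines in $\mathbb R^2$ at angles $\pi j/3$. Each has trace $1$ and determinant $\frac14(1-\cos^2\frac{2\pi j}3-\sin^2\frac{2\pi j}3)=0$. The cosines and the sines sum to zero, being the real and imaginary parts of $\omega+\omega^2+\omega^3=0$, so $P_1+P_2+P_3=\frac32I$. Block diagonal copies, with a $1\times1$ block $0$ if $\rho$ is odd, give $\operatorname{rank}(\frac32I-\sum_jP_j)=\rho\bmod2$, and Proposition~\ref{prop:upper} gives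
\begin{equation}\label{eq:up3}
\mathrm R(I_\rho\otimes\phi_{3,3/2})\le12\rho+(\rho\bmod2).
\end{equation}

\section{Lower bounds for $d=2$}\label{sec:lower}

On $\mathbb C^2$ we use the nondegenerate bilinear pairing $x\cdot y=x_1y_1+x_2y_2$. Let $Z$ be a tensor product of finite-dimensional spaces. For $\Theta\in\mathbb C^2\otimes\mathbb C^2\otimes Z$ and $y,x\in\mathbb C^2$, let $\Theta(y,x)\in Z$ be the contraction of the first leg with $y$ and the second with $x$; it sends $X\otimes t$ to $(y^TXx)\,t$. The tensors $I_2\otimes\phi$ and $\Theta_Y$ share one feature: the contraction has large rank whenever $y\cdot x\ne0$. To exploit it we choose $y$ and $x$ that annihilate terms of a decomposition while $y\cdot x\neq0$. One term is annihilated by the choice of $y$. The difficulty is the second term: the $x$ that annihilates it is determined up to a scalar, and it may satisfy $y\cdot x=0$. If this happens for every remaining term, the decomposition splits into two parts, each of which must be long.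

\begin{lemma}\label{lem:plus2}
Let $\Theta\in\mathbb C^2\otimes\mathbb C^2\otimes Z$ and $q\ge2$. Suppose that $\mathrm R(\Theta(y,x))\ge q$ for all $y,x\in\mathbb C^2$ with $y\cdot x\ne0$. Then $\mathrm R(\Theta)\ge q+2$.
\end{lemma}

\begin{proof}
The hypothesis gives $\Theta\ne0$. Let $\Theta=\sum_{s=1}^ru_s\otimes v_s\otimes t_s$ with $r=\mathrm R(\Theta)\geq 1$, where the $t_s\in Z$ are elementary and all terms are nonzero. Since $\Theta(y,x)=\sum_s(y\cdot u_s)(x\cdot v_s)\,t_s$, the hypothesis gives
\begin{equation}\label{eq:count}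
y\cdot x\ne0\quad\Longrightarrow\quad\#\{s:\ y\cdot u_s\ne0\text{ and }x\cdot v_s\ne0\}\ge q .
\end{equation}
Fix $y\ne0$ with $y\cdot u_1=0$, and let $S=\{s:y\cdot u_s=0\}$, so that $1\in S$.

\emph{Case 1: there is $s_0\notin S$ such that $v_{s_0}$ is not a multiple of $y$.} Then $v_{s_0},y$ is a basis of $\mathbb C^2$. Take $x\ne0$ with $x\cdot v_{s_0}=0$. We have $x\cdot y\ne0$, since otherwise $x$ would pair to zero with a basis. The indices $1$ and $s_0$ are distinct and are not counted in \eqref{eq:count} for $(y,x)$, so $r-2\ge q$.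

\emph{Case 2: $v_s$ is a multiple of $y$ for every $s\notin S$.} Take $x_0\ne0$ with $x_0\cdot y=0$, and $y'$ with $y'\cdot x_0\ne0$. Then $x_0\cdot v_s=0$ for $s\notin S$, so only indices in $S$ are counted in \eqref{eq:count} for $(y',x_0)$, and $|S|\ge q$. For any $x$ with $y\cdot x\ne0$, only indices outside $S$ are counted in \eqref{eq:count} for $(y,x)$, so $r-|S|\ge q$. Hence $r\ge2q\ge q+2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
For $\Theta=I_2\otimes\phi$ we have $\Theta(y,x)=(y\cdot x)\,\phi$. Apply Lemma~\ref{lem:plus2} with $q=\mathrm R(\phi)$.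
\end{proof}

The hypothesis $q\ge2$ enters only in the last inequality of Case~2, and it is needed: if $\mathrm R(\phi)=1$, then $\mathrm R(I_2\otimes\phi)=2<3$. For $\mathrm R(\phi)=2$ the bound of Theorem~\ref{thm:lower} equals the upper bound $4$ from \eqref{eq:sub}.

Applied directly to $\phi_{2,-1}$, Theorem~\ref{thm:lower} gives only $11$. The exact value comes from removing the circulant slices first, where each slice is charged twice, and applying Lemma~\ref{lem:plus2} to what is left.

\begin{proposition}\label{prop:lower}
If $q_{\ell,\alpha}\ge2$, then $\mathrm R(I_2\otimes\phi_{\ell,\alpha})\ge6\ell+q_{\ell,\alpha}+2$.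
\end{proposition}

\begin{proof}
Let $Y$ be as in Proposition~\ref{prop:subst}(b) with $d=2$. Then
\[
\Theta_Y(y,x)=(y\cdot x)\,T+\sum_{i,k}(y^TY_{i,k}x)\,m_{i,k}.
\]
If $y\cdot x\ne0$, this matrix divided by $y\cdot x$ lies in $T+\sum_i\mathcal L_i$, so its rank is at least $q_{\ell,\alpha}$. Lemma~\ref{lem:plus2} gives $\mathrm R(\Theta_Y)\ge q_{\ell,\alpha}+2$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:family}]
By \eqref{eq:reduce} we may take $\psi=I_\rho$ throughout.

(a) Let $\alpha\notin\{0,1,2\}$. Then $q_{2,\alpha}=3$ by Lemma~\ref{lem:q} and $\mathrm R(\phi_{2,\alpha})=9$ by Proposition~\ref{prop:rank}. The upper bound is \eqref{eq:up2}, and $\lceil\rho/2\rceil<\rho$ for $\rho\ge2$. For $\rho=2$ the upper bound is $17$, and Proposition~\ref{prop:lower} gives the lower bound $12+3+2=17$. For $\rho=1$, \eqref{eq:sub} is an equality, as shown in Section~\ref{sec:intro}. The case $\alpha=-1$, $\rho=2$ is Theorem~\ref{thm:main}.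

(b) Let $\alpha\in\{0,1,2\}$. Then $q_{2,\alpha}=2$ and $\mathrm R(\phi_{2,\alpha})=8$. Proposition~\ref{prop:lower} gives $\mathrm R(I_2\otimes\phi_{2,\alpha})\ge12+2+2=16$, and \eqref{eq:sub} gives the reverse inequality. The equivalence follows from this and from (a).

(c) Since $3/2\notin\{0,1,2,3\}$, we have $q_{3,3/2}=4$ and $\mathrm R(\phi_{3,3/2})=13$. The upper bound is \eqref{eq:up3}, and $\rho\bmod2<\rho$ for $\rho\ge2$. For $\rho=2$ the upper bound is $24$, and Proposition~\ref{prop:lower} gives the lower bound $18+4+2=24$.
\end{proof}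

\begin{proof}[Proof of Corollary~\ref{cor:dims}]
Embed $I_2$ in $\mathbb C^d\otimes\mathbb C^d$ and $\phi_{2,-1}$ in $\mathbb C^{d_1}\otimes\mathbb C^{d_2}\otimes\mathbb C^{d_3}$. Enlarging and permuting legs changes none of the three ranks, so Theorem~\ref{thm:main} gives the first claim. For the second, fix $\phi=\phi_{2,\alpha}$ with $\alpha\notin\{0,1,2\}$. By Theorem~\ref{thm:family}(a), the deficit for a matrix $\psi$ of rank $\rho\geq 2$ is at least $9\rho-8\rho-\lceil\rho/2\rceil=\lfloor\rho/2\rfloor$, which is unbounded in $\rho$.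
\end{proof}

\begin{remark}
Let $\alpha\notin\{0,\dots,\ell\}$ and $d=2$. The product of the ranks is $8\ell+2$, Proposition~\ref{prop:lower} gives the lower bound $7\ell+3$, and the upper bound of Proposition~\ref{prop:upper} is never below $8\ell$. For $\ell=1$ the lower bound equals the product, so $\mathrm R(I_2\otimes\phi_{1,\alpha})=10=2\,\mathrm R(\phi_{1,\alpha})$, and the smallest members of the family with $\alpha\notin\{0,1\}$ give no example with $I_2$. For $\ell\ge4$ we have $7\ell+3<8\ell$, so the two propositions do not determine the rank.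
\end{remark}

\begin{thebibliography}{1}

\bibitem{TEPQS}
\emph{Tensors and the Entanglement of Pure Quantum States},
\texttt{http://web.math.ku.dk/noter/filer/phd19akj.pdf}.

\end{thebibliography}
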